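# Left cancelable points in the closure of the smallest ideal of $\beta\mathbb N$

## 1. A plausible "no": idempotents, the smallest ideal, and its minimal left ideals

Let $\mathbb N=\{1,2,3,\dots\}$ be discrete and let $\beta\mathbb N$ be its Stone-Čech compactification, viewed as the space of ultrafilters on $\mathbb N$. Addition extends to $\beta\mathbb N$, and the resulting semigroup has a smallest two-sided ideal $K(\beta\mathbb N)$. A point $p$ is **left cancelable** in $\beta\mathbb N$ if, for all $q,r\in\beta\mathbb N$, $p+q=p+r$ implies $q=r$. The problem, which comes from Hindman and Strauss, *Algebra in the Stone-Čech Compactification*, is whether the closure $\overline{K(\beta\mathbb N)}$ contains a left cancelable point.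

The first guess is no. The smallest ideal is where the semigroup absorbs as much as it can, and cancellation is the opposite of absorption. Let us make the setting precise and test the guess.

**Conventions.** We identify $n\in\mathbb N$ with the principal ultrafilter at $n$ and put $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. For $A\subseteq\mathbb N$ let $\overline A=\{p\in\beta\mathbb N: A\in p\}$. These sets are clopen and form a base of the topology. If $X$ is compact Hausdorff and $F:\mathbb N\to X$, we write $F$ also for the continuous extension to $\beta\mathbb N$, so $F(p)=p\text{-}\lim_n F(n)$. For points $u_k\in\beta\mathbb N$ and $v\in\beta\mathbb N$,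
$$A\in v\text{-}\lim_k u_k\iff\{k:A\in u_k\}\in v .$$
With $-n+A=\{m\in\mathbb N:n+m\in A\}$, the addition is given by
$$A\in p+q\iff\{n:-n+A\in q\}\in p .$$
In other words, $p+q=p\text{-}\lim_n\,q\text{-}\lim_m\,(n+m)$, where the inner limit belongs to the right summand. For each $p\in\beta\mathbb N$ the map $\rho_p(q)=q+p$ is continuous, and for each $n\in\mathbb N$ the map $\lambda_n(q)=n+q$ is continuous. For non-principal $p$ we may not use continuity of $q\mapsto p+q$. We put $0+p=p$.

Here are the standard facts that we need (Hindman and Strauss).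

**(F1)** For $n\in\mathbb N$ we have $n+p=p+n$, and $\lambda_n$ is injective. Indeed $p\mapsto n+p$ and $p\mapsto p+n$ are continuous and agree on the dense set $\mathbb N$. If $A\in q$ and $A\notin r$, then $n+A\in n+q$ and $n+A\notin n+r$, because $-n+(n+A)=A$.

**(F2)** $K(\beta\mathbb N)$ is the union of all minimal left ideals. If $u\in K(\beta\mathbb N)$, then $\beta\mathbb N+u$ is a minimal left ideal containing $u$: the point $u$ lies in some minimal left ideal $L$, and $\beta\mathbb N+u$ is a left ideal inside $L$, so it equals $L$. It is closed, being the image of $\beta\mathbb N$ under $\rho_u$. A compact right topological semigroup contains an idempotent, so there is an idempotent $f\in L$. By minimality $L=\beta\mathbb N+f$, so each $x\in L$ has the form $y+f$, and $x+f=y+f+f=x$.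

**(F3)** $|\mathbb N^*|=2^{\mathfrak c}$ (Pospíšil).

**(F4)** Let $\mathbb Z_2$ be the compact ring of $2$-adic integers, and let $\pi:\beta\mathbb N\to\mathbb Z_2$ be the continuous extension of the inclusion $\mathbb N\subset\mathbb Z_2$. Then $\pi(p+q)=\pi(p)+\pi(q)$. For $p=n\in\mathbb N$ both sides are continuous in $q$ (continuity of $\lambda_n$) and agree on $\mathbb N$. For fixed $q$ both sides are then continuous in $p$ (continuity of $\rho_q$) and agree on $\mathbb N$. An idempotent $f$ satisfies $\pi(f)=2\pi(f)$, so $\pi(f)=0$.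

We use (F4) in the following form: the sets $a+2^h\mathbb Z_2$ are clopen in $\mathbb Z_2$, so for every $p$ we have $\pi(p)\in a+2^h\mathbb Z_2$ if and only if $\{x\in\mathbb N:x\in a+2^h\mathbb Z_2\}\in p$. For example, if $v\in\mathbb N^*$ and $p=v\text{-}\lim_k 2^k$, then $\pi(p)=0$, since $2^k\to0$ in $\mathbb Z_2$; so $p$ contains every set $2^h\mathbb N$.

**(F5)** $\mathbb N^*$ is a closed two-sided ideal. It is closed because points of $\mathbb N$ are isolated. Suppose $p+q=m\in\mathbb N$. Then $\{n:-n+\{m\}\in q\}\in p$. The set $-n+\{m\}$ is $\{m-n\}$ if $n<m$ and empty otherwise. If $q\in\mathbb N^*$, it never belongs to $q$. If $p\in\mathbb N^*$, the set $\{n:-n+\{m\}\in q\}\subseteq\{1,\dots,m-1\}$ is finite and so is not in $p$. Either way we have a contradiction. Hence $\overline{K(\beta\mathbb N)}\subseteq\mathbb N^*$.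

Now the tests. Each $n\in\mathbb N$ is left cancelable by (F1), but (F5) says that it is not in $\overline{K(\beta\mathbb N)}$, so it is no evidence either way. Next suppose that a point $u$ absorbs something: $u+f=u$ for some $f\in\mathbb N^*$. Then
$$u+1=u+(f+1),\qquad f+1=1+f\in\mathbb N^*,\qquad\text{so } f+1\neq1, \tag{1}$$
and $u$ is not left cancelable. Every idempotent $f$ lies in $\mathbb N^*$, because $n+n\ne n$ in $\mathbb N$; taking $u=f$, we see that no idempotent is left cancelable. By (F2), every $u\in K(\beta\mathbb N)$ satisfies $u+f=u$ for an idempotent $f$, so no point of $K(\beta\mathbb N)$ is left cancelable.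

What about limits of points of $K(\beta\mathbb N)$? Take $e\in K(\beta\mathbb N)$ and the translates $2^k+e$. By continuity of $\rho_e$,
$$v\text{-}\lim_k\,(2^k+e)=\Big(v\text{-}\lim_k 2^k\Big)+e\in K(\beta\mathbb N),$$
so we have not left $K(\beta\mathbb N)$. More generally, if the $u_k$ all lie in one minimal left ideal $L$, then $v\text{-}\lim u_k\in L\subseteq K(\beta\mathbb N)$, because $L$ is closed.

The guess survives all these tests, and it is nevertheless false.

**Theorem A.** $\overline{K(\beta\mathbb N)}$ contains an element that is left cancelable in $\beta\mathbb N$.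

**Theorem B.**
1. Every nonempty closed right ideal of $\beta\mathbb N$ contains $2^{\mathfrak c}$ left cancelable elements of $\beta\mathbb N$.
2. The left cancelable elements of $\beta\mathbb N$ lying in $\overline{K(\beta\mathbb N)}$ are dense in $\overline{K(\beta\mathbb N)}$. Indeed, for every $A\subseteq\mathbb N$ with $\overline A\cap K(\beta\mathbb N)\neq\emptyset$, the set $\overline A\cap\overline{K(\beta\mathbb N)}$ contains $2^{\mathfrak c}$ of them, each a limit along an ultrafilter of a sequence in $K(\beta\mathbb N)$.
3. $K(\beta\mathbb N)$ itself contains no left cancelable element. So all the elements in part 2 lie in $\overline{K(\beta\mathbb N)}\setminus K(\beta\mathbb N)$.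

Everything is proved in ZFC. Part 3 of Theorem B is already done: it is (1) applied to the idempotent $f$ of (F2).

## 2. Gluing a sequence along disjoint $2$-adic classes

The tests tell us where to look: at limits of sequences $u_k\in K(\beta\mathbb N)$ that visit many different minimal left ideals. We first find out exactly which pairs $q,r$ such a limit identifies. If the $u_k$ are separated by residue classes modulo powers of $2$, there is a clean answer.

**Lemma 1 (gluing).** Let $u_k\in\beta\mathbb N$, $a_k\in\mathbb Z_2$ and $h_k\in\mathbb N$ for $k\ge1$. Suppose that the sets $a_k+2^{h_k}\mathbb Z_2$ are pairwise disjoint and that $\pi(u_k)\in a_k+2^{h_k}\mathbb Z_2$. For $v\in\mathbb N^*$ put $p_v=v\text{-}\lim_k u_k$.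

(i) If $p_v+q=p_v+r$, then $\pi(q)=\pi(r)$.

(ii) If $\pi(q)=\pi(r)$, then $p_v+q=p_v+r$ if and only if $\{k:u_k+q=u_k+r\}\in v$.

(iii) The map $v\mapsto p_v$ is injective on $\mathbb N^*$.

*Proof.* For (i), apply $\pi$ to get $\pi(p_v)+\pi(q)=\pi(p_v)+\pi(r)$, and cancel in the group $\mathbb Z_2$.

For (ii), continuity of $\rho_q$ and $\rho_r$ gives $p_v+q=v\text{-}\lim_k(u_k+q)$ and $p_v+r=v\text{-}\lim_k(u_k+r)$. Let $D=\{k:u_k+q=u_k+r\}$. If $D\in v$, the two sequences agree on a member of $v$, so the limits agree. Now let $D\notin v$. For $k\notin D$ choose $A_k\in u_k+q$ with $A_k\notin u_k+r$. Let $z=\pi(q)=\pi(r)$ and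
$$C_k=\{x\in\mathbb N: x\in a_k+z+2^{h_k}\mathbb Z_2\}.$$
The $C_k$ are pairwise disjoint. Both $\pi(u_k+q)$ and $\pi(u_k+r)$ equal $\pi(u_k)+z\in a_k+z+2^{h_k}\mathbb Z_2$, so $C_k$ belongs to $u_k+q$ and to $u_k+r$. Let $A=\bigcup_{k\notin D}(A_k\cap C_k)$. For $k\notin D$ we have $A\supseteq A_k\cap C_k\in u_k+q$, so $A\in u_k+q$. By disjointness $A\cap C_k=A_k\cap C_k\subseteq A_k\notin u_k+r$; since $C_k\in u_k+r$, it follows that $A\notin u_k+r$. The complement of $D$ is in $v$, so $A\in p_v+q$ and $A\notin p_v+r$. The limits differ.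

For (iii), let $V\in v\setminus v'$ and $C'_k=\{x\in\mathbb N:x\in a_k+2^{h_k}\mathbb Z_2\}$. Then $C_k'\in u_k$ and the $C'_k$ are pairwise disjoint, so $\bigcup_{k\in V}C'_k$ belongs to $u_k$ exactly when $k\in V$. Hence it belongs to $p_v$ and not to $p_{v'}$. $\square$

So $p_v$ is left cancelable precisely when, for every pair $q\ne r$ with $\pi(q)=\pi(r)$, the set $\{k:u_k+q=u_k+r\}$ is not in $v$. Each individual $u_k\in K(\beta\mathbb N)$ does identify some pair; what we need is that no single pair is identified too often.

For $u_k=2^k+e$, where $\pi(u_k)\in 2^k+\pi(e)+2^{k+1}\mathbb Z_2$, this fails badly. By (F1), $u_k+q=u_k+r$ if and only if $e+q=e+r$, so a pair identified by one $u_k$ is identified by all. An actual such pair is $q=1$, $r=f+1$ with $f$ an idempotent such that $e+f=e$; note $\pi(1)=1=\pi(f+1)$.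

Changing $e$ on the left keeps us in the ideal $\beta\mathbb N+e$, so we modify $e$ on the right. For a sequence such as $s_i=2^i$ and $w\in\mathbb N^*$ put $\omega_w=w\text{-}\lim_i s_i$, and try
$$u_k=2^k+e+\omega_{w_k}.$$
These are still in the two-sided ideal $K(\beta\mathbb N)$. The task is to choose the $w_k$. For a pair $q\neq r$ with $\pi(q)=\pi(r)$ let
$$\mathrm{Bad}(q,r)=\{w\in\mathbb N^*: e+\omega_w+q=e+\omega_w+r\}.$$
One would like to show that the bad sets are small and then choose all the $w_k$ outside them. This stops at once: every $w$ lies in some bad set, since $e+\omega_w\in K(\beta\mathbb N)$ absorbs an idempotent $f$ on the right and therefore $w\in\mathrm{Bad}(1,f+1)$. There are too many pairs to avoid, however small each bad set is.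

But we do not have to avoid the bad sets. It is enough that no bad set contains two of the $w_k$. That would follow from a relation on $\mathbb N^*$ which does not mention $q,r$, which holds between any two members of one bad set, and under which each $w$ has few relatives. Then we choose the $w_k$ pairwise unrelated. The next two sections produce such a relation.

## 3. Markers, and a relation with at most $\mathfrak c$ relatives for each point

**Definition (marker system).** A marker system is a pair of sequences $0\le N_1<N_2<\cdots$ of integers and $(s_i)_{i\ge1}$ in $\mathbb N$ with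
$$s_i\in2^{N_i}\mathbb N,\qquad s_i<2^{N_{i+1}}.$$
For $w\in\mathbb N^*$ put $\omega_w=w\text{-}\lim_i s_i\in\beta\mathbb N$.

In binary, $s_i$ has all its digits $1$ inside the block of positions $N_i,\dots,N_{i+1}-1$. The basic example is $N_i=i$, $s_i=2^i$, where each block is one digit; this is all that Theorem A needs. Another is $N_i=2i$, $s_i=3\cdot4^i$, where each marker fills its two-digit block with $11$. Since $s_i\to0$ in $\mathbb Z_2$, always $\pi(\omega_w)=0$.

Next, the relation. For $M\subseteq\mathbb N$ let $w(M)\in\mathbb Z/2$ be $1$ if $M\in w$ and $0$ otherwise; the function $M\mapsto w(M)$ determines $w$. Let $\mathrm{Fin}(\mathbb N)$ be the set of finite subsets of $\mathbb N$.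

**Definition (the relation $\approx_e$).** Fix $e\in\beta\mathbb N$. For $w,w'\in\mathbb N^*$ write $w\approx_e w'$ if there is $G:\mathbb N\to\mathrm{Fin}(\mathbb N)$ such that
$$w(M)+w'(M)=e\text{-}\lim_n|G(n)\cap M|\pmod2\qquad\text{for all }M\subseteq\mathbb N. \tag{2}$$

The limit exists, since it is a limit in the finite space $\mathbb Z/2$. Three checks help to get used to it. With $G(n)=\emptyset$ we see $w\approx_e w$. If $e=n$ is principal, the relation is equality: the right side of (2) is $|G(n)\cap M|$, and $M=\{m\}$ gives $0=|G(n)\cap\{m\}|$ for all $m$, so $G(n)=\emptyset$ and $w=w'$. If $e\in\mathbb N^*$, different points can be related: for $G(n)=\{n,n+1\}$ the right side is $e(M)+(1+e)(M)$, so $e\approx_e 1+e$, and $1+e\ne e$ since exactly one of the two contains the set of even numbers.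

**Lemma 2 (counting).** For each $w\in\mathbb N^*$ at most $\mathfrak c$ ultrafilters $w'\in\mathbb N^*$ satisfy $w\approx_e w'$. Hence there are $w_1,w_2,\ldots\in\mathbb N^*$ with $w_k\not\approx_e w_l$ for $k\neq l$.

*Proof.* With $w$ and $e$ fixed, a function $G$ determines through (2) the value $w'(M)$ for all $M$, so it determines at most one $w'$. There are $\aleph_0^{\aleph_0}=\mathfrak c$ functions $G:\mathbb N\to\mathrm{Fin}(\mathbb N)$. For the second part, choose $w_k$ inductively outside the sets of relatives of $w_1,\dots,w_{k-1}$. This is possible because finitely many sets of size at most $\mathfrak c$ do not cover $\mathbb N^*$, which has $2^{\mathfrak c}>\mathfrak c$ points by (F3). The relation is visibly symmetric, so $w_k\not\approx_e w_l$ for all $k\neq l$. $\square$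

## 4. Two collisions with the same pair force $w\approx_e w'$

**Proposition 3.** Fix a marker system and $e\in\beta\mathbb N$. Let $q\neq r$ in $\beta\mathbb N$ with $\pi(q)=\pi(r)$, and let $w,w'\in\mathbb N^*$. If
$$e+\omega_w+q=e+\omega_w+r\quad\text{and}\quad e+\omega_{w'}+q=e+\omega_{w'}+r,$$
then $w\approx_e w'$.

Here is the thought behind the proof. We have
$$e+\omega_w+q=e\text{-}\lim_n\ w\text{-}\lim_j\ q\text{-}\lim_b\ (n+s_j+b),$$
so we look at integers $x=n+s_j+b$ with $n$ small compared with $s_j$, and $b$ agreeing with $z=\pi(q)$ to far more digits than $s_j$ has. We would like to read off from $x$ whether $j\in M$, because in the limit this is $w(M)$. The digits of $x-z$ show the marker $s_j$ in block $j$, but we cannot tell it from accidental copies of markers in $n$ or in $b-z$. So we count all marker-like blocks with index in $M$, modulo $2$, and sort the contributions. A marker is counted only if what lies above it, after all lower digits have been removed, is in a set $B$ with $B\in q$, $B\notin r$. The true marker then contributes $w(M)$ for $q$ and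 $0$ for $r$. Without $B$ it would contribute $w(M)$ on both sides and cancel. The accidental copies in $b$ contribute a term that does not depend on $w$. The accidental copies in $n$ contribute the parity of $G(n)\cap M$ for a finite set $G(n)$ not depending on $M$, which is the shape of (2).

*Proof.* Let $z=\pi(q)=\pi(r)$ and fix $B\subseteq\mathbb N$ with $B\in q$ and $B\notin r$.

**Step 1: the scanning function.** The purpose is to define, for each $M$, a function $\Psi_M:\mathbb N\to\mathbb Z/2$ that depends on $z$, $B$ and the markers but not on $w$. For $x,i\in\mathbb N$ let $t_i(x)\in\{0,\dots,2^{N_{i+1}}-1\}$ be the residue of $x-z$ modulo $2^{N_{i+1}}$, let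
$$d_i(x)=t_i(x)-\big(t_i(x)\bmod2^{N_i}\big)$$
(block $i$ of the digits of $x-z$), and let
$$E(x)=\{i\in\mathbb N:\ d_i(x)=s_i\ \text{and}\ x-t_i(x)\in B\}.$$
If $i\in E(x)$, then $x-t_i(x)\in\mathbb N$, so $x>t_i(x)\ge d_i(x)=s_i\ge2^{N_i}$. This holds for only finitely many $i$, so $E(x)$ is finite, and we may put $\Psi_M(x)=|E(x)\cap M|\bmod 2$. As usual $\Psi_M$ also denotes the extension to $\beta\mathbb N$.

For accidental markers in $n$ we use similar notation without the shift by $z$: for $n,i\in\mathbb N$ let $n_i=n\bmod2^{N_{i+1}}$ and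
$$S(n)=\{i\in\mathbb N:\ n_i-(n\bmod 2^{N_i})=s_i\}.$$
If $i\in S(n)$, then $2^{N_i}\le s_i\le n_i\le n$, so $S(n)$ is finite.

**Step 2: sorting the marker-like blocks of $n+s_j+b$.** The purpose is to compute $E(x)$ exactly for the relevant $x$.

**Claim.** Let $n,j,b\in\mathbb N$ with $n<2^{N_j}$ and $b\equiv z\pmod{2^{N_{j+1}}}$, and let $x=n+s_j+b$. Then $E(x)$ is the disjoint union of

- $\{i\in S(n):(n-n_i)+s_j+b\in B\}$,
- $\{j\}$ if $b\in B$, and $\emptyset$ otherwise,
- $E(b)$.

We have $x-z=n+s_j+(b-z)$ with $b-z\in2^{N_{j+1}}\mathbb Z_2$. We go through the indices $i$.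

Let $i<j$. Then $N_{i+1}\le N_j$, so $s_j$ and $b-z$ vanish modulo $2^{N_{i+1}}$, and $x-z\equiv n$ modulo $2^{N_{i+1}}$. Hence $t_i(x)=n_i$, $d_i(x)=n_i-(n\bmod2^{N_i})$ and $x-t_i(x)=(n-n_i)+s_j+b$. So $i\in E(x)$ if and only if $i\in S(n)$ and $(n-n_i)+s_j+b\in B$. Moreover every $i\in S(n)$ satisfies $2^{N_i}\le n<2^{N_j}$, so $i<j$; no element of $S(n)$ is missed.

Let $i=j$. Since $s_j$ is a multiple of $2^{N_j}$ below $2^{N_{j+1}}$, it is at most $2^{N_{j+1}}-2^{N_j}$, and $n<2^{N_j}$. So $n+s_j<2^{N_{j+1}}$, which gives $t_j(x)=n+s_j$. Its residue modulo $2^{N_j}$ is $n$, so $d_j(x)=s_j$, and $x-t_j(x)=b$. Thus $j\in E(x)$ if and only if $b\in B$.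

Let $i>j$. Since $2^{N_{j+1}}$ divides $b-z$ and $2^{N_{i+1}}$, the residue $t_i(b)$ is a multiple of $2^{N_{j+1}}$ below $2^{N_{i+1}}$, so it is at most $2^{N_{i+1}}-2^{N_{j+1}}$. As $n+s_j<2^{N_{j+1}}$, the number $n+s_j+t_i(b)$ is below $2^{N_{i+1}}$, and therefore $t_i(x)=n+s_j+t_i(b)$. Because $N_i\ge N_{j+1}$, the number $t_i(b)\bmod2^{N_i}$ is likewise a multiple of $2^{N_{j+1}}$ below $2^{N_i}$, and the same argument gives $t_i(x)\bmod2^{N_i}=n+s_j+(t_i(b)\bmod2^{N_i})$. Subtracting, $d_i(x)=d_i(b)$, and also $x-t_i(x)=b-t_i(b)$. So $i\in E(x)$ if and only if $i\in E(b)$.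

Finally, for $i\le j$ we have $t_i(b)=0$, so $d_i(b)=0\ne s_i$ and $i\notin E(b)$. Thus the three sets consist of indices $<j$, $=j$ and $>j$ respectively. The claim follows.

A numerical check: take $N_i=i$, $s_i=2^i$, $z=0$, $B=16\mathbb N$, $n=5$, $j=3$, $b=48$. Then $x=61=111101_2$. The binary digits equal to $1$ at positions $i\ge1$ are at $2,3,4,5$, and the numbers $x-t_i(x)$ are $56,48,32,0$ in turn. Only $48$ and $32$ are in $B$, so $E(61)=\{3,4\}$. On the other side, $S(5)=\{2\}$ with $(5-5)+8+48=56\notin B$; next $48\in B$ gives $\{3\}$; and $E(48)=\{4\}$, because positions $4,5$ leave $32\in B$ and $0\notin B$.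

Counting elements in $M$ modulo $2$, the claim gives, in $\mathbb Z/2$,
$$\Psi_M(n+s_j+b)=\sum_{i\in S(n)\cap M}1_B\big((n-n_i)+s_j+b\big)+1_M(j)\,1_B(b)+\Psi_M(b). \tag{3}$$

**Step 3: three limits.** The purpose is to turn (3) into a formula for $\Psi_M(e+\omega_w+q)$. We use that the extension of $1_B$ takes the value $1_{[B\in p]}$ at $p\in\beta\mathbb N$, where $1_{[\cdot]}$ is $1$ if the bracketed statement holds and $0$ otherwise.

Fix $n$ and $j$ with $2^{N_j}>n$. Since $\pi(q)=z$, the set $\{b:b\equiv z\bmod2^{N_{j+1}}\}$ is in $q$, so (3) holds for $q$-many $b$. Let $b\to q$. The maps $\lambda_m$ with $m\in\mathbb N$ are continuous, and the sum has finitely many terms, so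
$$\Psi_M(n+s_j+q)=\sum_{i\in S(n)\cap M}1_{[B\in(n-n_i)+s_j+q]}+1_M(j)\,1_{[B\in q]}+\Psi_M(q).$$
Now let $j\to w$. The set $\{j:2^{N_j}>n\}$ is cofinite, so it is in $w$. For $a\in\mathbb N\cup\{0\}$ the map $y\mapsto a+y+q$ is continuous, being $\rho_q$ followed by $\lambda_a$ (or $\rho_q$ alone if $a=0$). Since $w\text{-}\lim_j1_M(j)=w(M)$, we get for every $n\in\mathbb N$
$$\Psi_M(n+\omega_w+q)=|F_{w,q}(n)\cap M|+w(M)\,1_{[B\in q]}+\Psi_M(q),$$
where
$$F_{w,q}(n)=\{i\in S(n):B\in(n-n_i)+\omega_w+q\}$$
is a finite set that does not depend on $M$. Finally let $n\to e$, using continuity of $\rho_{\omega_w+q}$: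
$$\Psi_M(e+\omega_w+q)=e\text{-}\lim_n|F_{w,q}(n)\cap M|+w(M)\,1_{[B\in q]}+\Psi_M(q)\quad\text{in }\mathbb Z/2. \tag{4}$$
The derivation used about $q$ only that $\pi(q)=z$, and about $w$ only that $w\in\mathbb N^*$. So (4) also holds with $r$ in place of $q$ and with $w'$ in place of $w$, with the same $z$, $B$ and $\Psi_M$.

**Step 4: comparing and cancelling.** The purpose is to extract $w(M)$ and to remove the terms that depend on the pair. By hypothesis $\Psi_M(e+\omega_w+q)=\Psi_M(e+\omega_w+r)$. Insert (4) on both sides, with $1_{[B\in q]}=1$ and $1_{[B\in r]}=0$. Since $|X\cap M|+|Y\cap M|\equiv|(X\triangle Y)\cap M|\pmod2$ for finite $X,Y$,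
$$w(M)=e\text{-}\lim_n\big|\big(F_{w,q}(n)\triangle F_{w,r}(n)\big)\cap M\big|+\Psi_M(q)+\Psi_M(r)\pmod2$$
for all $M$. The second hypothesis gives in the same way
$$w'(M)=e\text{-}\lim_n\big|\big(F_{w',q}(n)\triangle F_{w',r}(n)\big)\cap M\big|+\Psi_M(q)+\Psi_M(r)\pmod2.$$
The terms $\Psi_M(q)+\Psi_M(r)$, the only ones not controlled by a function $\mathbb N\to\mathrm{Fin}(\mathbb N)$, are the same in both identities. Adding,
$$w(M)+w'(M)=e\text{-}\lim_n|G(n)\cap M|\pmod 2,\qquad G=F_{w,q}\triangle F_{w,r}\triangle F_{w',q}\triangle F_{w',r},$$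
for all $M\subseteq\mathbb N$, with symmetric differences taken for each $n$ separately. Each $G(n)$ is finite, so $w\approx_e w'$. $\square$

As a consistency check with Section 1: if $e\in K(\beta\mathbb N)$ and $w\not\approx_e w'$, then $e+\omega_w$ and $e+\omega_{w'}$ lie in different minimal left ideals. If both were in $L$, an idempotent $f\in L$ would be absorbed by both on the right, so both would identify $1$ with $f+1$, and Proposition 3 would give $w\approx_e w'$.

## 5. Left cancelable limits, and Theorem A

**Proposition 4.** Fix a marker system, $e\in\beta\mathbb N$, and $w_k\in\mathbb N^*$ ($k\ge1$) with $w_k\not\approx_e w_l$ for $k\neq l$. Let $c_k,h_k\in\mathbb N$ be such that the sets $c_k+2^{h_k}\mathbb Z_2$ are pairwise disjoint. Put $u_k=c_k+e+\omega_{w_k}$ and, for $v\in\mathbb N^*$, $p_v=v\text{-}\lim_ku_k$. Then every $p_v$ is left cancelable in $\beta\mathbb N$, and $v\mapsto p_v$ is injective.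

*Proof.* First we check the hypotheses of Lemma 1. Put $a_k=c_k+\pi(e)$. The sets $a_k+2^{h_k}\mathbb Z_2$ are translates by $\pi(e)$ of pairwise disjoint sets, hence pairwise disjoint. Since $\pi(\omega_{w_k})=0$, we have $\pi(u_k)=c_k+\pi(e)=a_k$. So Lemma 1 applies, and its part (iii) is the injectivity.

Suppose $p_v+q=p_v+r$ with $q\ne r$. By Lemma 1(i), $\pi(q)=\pi(r)$, and by Lemma 1(ii), the set $D=\{k:u_k+q=u_k+r\}$ is in $v$. For $k\in D$, injectivity of $\lambda_{c_k}$ (F1) gives $e+\omega_{w_k}+q=e+\omega_{w_k}+r$. If $D$ had two different elements $k,l$, Proposition 3 would give $w_k\approx_e w_l$, against the choice. So $D$ has at most one element, and $D\notin v$ because $v$ is non-principal. This is a contradiction. $\square$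

**Proof of Theorem A.** Choose $e\in K(\beta\mathbb N)$ and the markers $N_i=i$, $s_i=2^i$. Take $w_k$ from Lemma 2, and let $c_k=2^k$, $h_k=k+1$. The set $2^k+2^{k+1}\mathbb Z_2$ consists of the $2$-adic integers of valuation exactly $k$, so these sets are pairwise disjoint. Since $K(\beta\mathbb N)$ is a two-sided ideal, $u_k=2^k+e+\omega_{w_k}\in K(\beta\mathbb N)$. For any $v\in\mathbb N^*$ the point $p_v=v\text{-}\lim_ku_k$ is in $\overline{K(\beta\mathbb N)}$, and it is left cancelable by Proposition 4. $\blacksquare$

## 6. Closed right ideals, and density in $\overline{K(\beta\mathbb N)}$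

**Proof of Theorem B, part 1.** Let $I$ be a nonempty closed right ideal, that is, $I+\beta\mathbb N\subseteq I$, and let $e\in I$. Take the markers, $c_k$ and $h_k$ as in the proof of Theorem A, and the $w_k$ from Lemma 2 for this $e$. By (F1), $2^k$ commutes with $e$, so
$$u_k=2^k+e+\omega_{w_k}=e+(2^k+\omega_{w_k})\in I .$$
As $I$ is closed, $p_v\in I$ for every $v\in\mathbb N^*$. By Proposition 4 and (F3) these are $2^{\mathfrak c}$ different left cancelable elements. $\blacksquare$

For example, $\overline{K(\beta\mathbb N)}$ is a closed right ideal: for $p\in\beta\mathbb N$, continuity of $\rho_p$ gives $\overline{K(\beta\mathbb N)}+p\subseteq\overline{K(\beta\mathbb N)+p}\subseteq\overline{K(\beta\mathbb N)}$.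

**Proof of Theorem B, part 2.** Let $A\subseteq\mathbb N$ and $u_0\in\overline A\cap K(\beta\mathbb N)$. We want to run Proposition 4 with $e=u_0$ and $u_k=c_k+u_0+\omega_{w_k}$ so that all $u_k$ stay in $\overline A$. Two things could throw us out of $\overline A$: the translation by $c_k$ and the addition of $\omega_{w_k}$. We choose first the translations and then the markers so that neither does. By (F2), $u_0\in\beta\mathbb N+u_0$, and there is an idempotent $f$ in the minimal left ideal $\beta\mathbb N+u_0$; it satisfies $u_0+f=u_0$ and $\pi(f)=0$.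

**Step 1: translations that keep $A$.** The purpose is to find $c_k$ with $A\in c_k+u_0$ and with disjoint $2$-adic neighborhoods. By (F5), $\beta\mathbb N+\mathbb N^*\subseteq\mathbb N^*$, so $\mathbb N^*+u_0$ is a left ideal. It is contained in the minimal left ideal $\beta\mathbb N+u_0$, so the two are equal. As $u_0\in\beta\mathbb N+u_0$, there is $y\in\mathbb N^*$ with $u_0=y+u_0$. From $A\in y+u_0$ we get
$$\{c\in\mathbb N:A\in c+u_0\}=\{c\in\mathbb N:-c+A\in u_0\}\in y,$$
and since $y$ is non-principal this set is infinite. By compactness of $\mathbb Z_2$ it contains distinct $c_1,c_2,\dots$ converging in $\mathbb Z_2$ to some $\zeta$. At most one of them equals $\zeta$; we drop it. The valuations $\nu_k=v_2(c_k-\zeta)$ are then finite and tend to infinity, so after thinning they are strictly increasing; we discard a first term if necessary so that all $\nu_k\ge1$. Put $h_k=\nu_k+1$. Every element $a$ of $c_k+2^{h_k}\mathbb Z_2$ has $v_2(a-\zeta)=\nu_k$, so these sets are pairwise disjoint.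

**Step 2: markers that keep $A$.** The purpose is to choose a marker system such that $A\in c_k+u_0+\omega_w$ for all $k$ and all $w\in\mathbb N^*$. We know $c_k+u_0=(c_k+u_0)+f$, so $f$ can be added without leaving $\overline A$; the markers imitate $f$. Let $Q=\{n\in\mathbb N:-n+A\in f\}$. Since $A\in(c_k+u_0)+f$, we have $Q\in c_k+u_0$ for all $k$. Let $N_1=1$. Given $N_i$, choose
$$s_i\in2^{N_i}\mathbb N\cap\bigcap\{-n+A:\ n\in Q,\ n<2^{N_i}\}.$$
This is possible: $2^{N_i}\mathbb N\in f$ because $\pi(f)=0$, each $-n+A$ with $n\in Q$ is in $f$ by definition of $Q$, and a finite intersection of members of $f$ is nonempty. Then choose $N_{i+1}>N_i$ with $2^{N_{i+1}}>s_i$. This is a marker system.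

Let $w\in\mathbb N^*$ and $n\in Q$. Whenever $2^{N_i}>n$, we have $n+s_i\in A$. So $s_i\in-n+A$ for all but finitely many $i$, and $-n+A\in\omega_w$. Hence $\{n:-n+A\in\omega_w\}\supseteq Q\in c_k+u_0$, which says that $A\in c_k+u_0+\omega_w$.

**Step 3: assembling.** Apply Lemma 2 with $e=u_0$ to get $w_k$, and put $u_k=c_k+u_0+\omega_{w_k}$. By Step 2, $u_k\in\overline A$, and $u_k\in K(\beta\mathbb N)$ because $u_0\in K(\beta\mathbb N)$ and $K(\beta\mathbb N)$ is a two-sided ideal. By Proposition 4 and (F3), the points $p_v=v\text{-}\lim_ku_k$ with $v\in\mathbb N^*$ are $2^{\mathfrak c}$ distinct left cancelable elements. They lie in $\overline A$, which is closed, and in $\overline{K(\beta\mathbb N)}$, and each is a limit along an ultrafilter of a sequence in $K(\beta\mathbb N)$.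

For density, recall that the sets $\overline A$ form a base. Since $\overline A$ is open, it meets $\overline{K(\beta\mathbb N)}$ if and only if it meets $K(\beta\mathbb N)$. So every nonempty relatively open subset of $\overline{K(\beta\mathbb N)}$ contains left cancelable elements. By part 3, which was proved in Section 1 from (1), all of them lie in $\overline{K(\beta\mathbb N)}\setminus K(\beta\mathbb N)$. $\blacksquare$
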